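
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Geometric queue lengths and sojourn time tails\\ in discriminatory processor sharing}


\begin{abstract}
In a discriminatory processor-sharing (DPS) queue with Poisson arrivals and load $\rho<1$, let $B_k$ and $T_k$ be the service requirement and the stationary sojourn time of a class-$k$ customer. We prove that $P\{T_k>x\}\sim P\{B_k>(1-\rho)x\}$ as $x\to\infty$ whenever $B_k$ is regularly varying, or more generally intermediately regularly varying, and all classes have finite mean requirements. No finite variance, no further moment and no restriction on the loads beyond $\rho<1$ is needed; this confirms a conjecture stated in \cite{BPS}. The key fact is that the queue length of every stable DPS queue has a geometrically bounded tail. We also prove a converse, and show that, among laws of $B_k$ with finite mean and unbounded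 support, the intermediately regularly varying ones are exactly those for which the equivalence holds in all stable DPS queues.
\end{abstract}

\section{Introduction}

\subsection{The queue and the question}

A server of unit capacity is shared by customers of $K$ classes. Customers of class $j$ arrive according to a Poisson process of rate $\lambda_j>0$, and their service requirements are i.i.d.\ copies of a nonnegative random variable $B_j$ with finite mean; all arrival processes and requirements are independent. Class $j$ has a weight $w_j>0$. When $N_i$ customers of class $i$ are present ($i=1,\dots,K$), each customer of class $j$ is served at rate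
\[
\frac{w_j}{\sum_{i=1}^K w_iN_i}.
\]
This is the \emph{discriminatory processor-sharing} (DPS) queue. Put $\rho_j=\lambda_jE[B_j]$ and assume throughout that $\rho=\sum_j\rho_j<1$; we call such a queue \emph{stable}. We write
\[
\lambda=\sum_j\lambda_j,\qquad \gamma=1-\rho,\qquad \bar w=\max_jw_j ,
\]
and let $J$ be a random class with $P\{J=j\}=\lambda_j/\lambda$, so that $B=B_J$ is the requirement of an arbitrary customer and $\lambda EB=\rho$. Let $N$ be the stationary total number of customers and $T_k$ the sojourn time of a class-$k$ customer arriving to the stationary queue. A random variable $X$ is regularly varying of index $\nu$ if $x^{\nu}P\{X>x\}$ is slowly varying, that is, if $P\{X>cx\}/P\{X>x\}\to c^{-\nu}$ for every $c>0$.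

How long does a class-$k$ customer stay if its requirement $y$ is very large? While it is present, the other customers bring work at rate $\rho<1$. If the server keeps up with them, the large customer receives the remaining capacity $1-\rho$, whatever the weights are, and its sojourn time is about $y/(1-\rho)$. If, moreover, a sojourn time larger than $x$ typically comes from a large requirement of the customer itself, then one expects
\begin{equation}\label{eq:main}
\frac{P\{T_k>x\}}{P\{B_k>(1-\rho)x\}}\longrightarrow1,\qquad x\to\infty .
\end{equation}
Two things could spoil this. A customer of moderate size could be delayed very long by others, for instance by an exceptionally long queue when it arrives or by a huge customer of another class; and the fluctuations around the law of large numbers $T\approx y/(1-\rho)$ could matter. The first danger seems worse the heavier the tails of the \emph{other} classes.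

According to \cite{BPS}, relation \eqref{eq:main} has been proved under each of the following conditions:
\begin{enumerate}
\item[(i)] $B_k$ and $B$ are both regularly varying of index $\nu>2$;
\item[(ii)] $B_k$ is regularly varying of index $\nu>1$, and $P\{N>n\}\le ab^n$ for all $n$, with $a<\infty$ and $b<1$;
\item[(iii)] $B_k$ is regularly varying of index $\nu>1$, $E[B^{1+\eta}]<\infty$ for some $\eta>0$, and $\bar w\sum_i\rho_i/w_i<1$.
\end{enumerate}
Condition (i) forces a finite variance. The load condition in (iii) is just $\rho<1$ when all weights are equal, but for two classes with weights $1$ and $w>1$ it reads $w\rho_1+\rho_2<1$, which is very restrictive for large $w$. Condition (ii) assumes a geometric bound on the queue length; \cite{BPS} notes that it is not known whether such a bound holds, so that (ii) may still implicitly rely on finite variances. The conjecture in \cite{BPS} is that neither a finite variance nor the load condition is necessary. We consider it in the following precise form: \eqref{eq:main} holds for class $k$ if $\rho<1$, $B_k$ is regularly varying of index $\nu>1$, and $E[B^{1+\eta}]<\infty$ for some $\eta>0$.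

\subsection{Results}

\begin{definition}
Let $\bar F$ be a positive nonincreasing function on $(0,\infty)$ with $\bar F(x)\to0$ as $x\to\infty$, for instance the tail of a distribution with unbounded support.
\begin{itemize}
\item $\bar F$ is \emph{dominatedly varying} (DV) if $\limsup_{x\to\infty}\bar F(x/2)/\bar F(x)<\infty$.
\item $\bar F$ is \emph{intermediately regularly varying} (IRV) if $\lim_{\delta\downarrow0}\limsup_{x\to\infty}\bar F((1-\delta)x)/\bar F(x)=1$.
\end{itemize}
A distribution or random variable is called DV or IRV if its tail is.
\end{definition}

Regular variation of index $\nu$ implies IRV, since then $\bar F((1-\delta)x)/\bar F(x)\to(1-\delta)^{-\nu}$. And IRV implies DV: for some $\delta>0$ the limsup in the definition is less than $2$, and one iterates $m$ times, with $(1-\delta)^m\le\frac12$. If $\bar F$ is DV then, iterating again, $\bar F(cx)/\bar F(c'x)$ is bounded for large $x$, for all fixed $c,c'>0$.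

\begin{theorem}\label{thm:tail}
If $\rho<1$ and $B_k$ is IRV, in particular if $B_k$ is regularly varying of index $\nu>1$, then \eqref{eq:main} holds for class $k$. The other classes need only have finite means.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true, and the assumption $E[B^{1+\eta}]<\infty$ can be dropped from it.
\end{corollary}

The proof rests on two bounds that need no tail assumption at all.

\begin{theorem}\label{thm:N}
For every DPS queue with $\rho<1$ there is $\theta>0$ with $Ee^{\theta N}<\infty$. Hence $P\{N>n\}\le ab^n$ for all $n$, with $a<\infty$ and $b=e^{-\theta}<1$.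
\end{theorem}

\begin{theorem}\label{thm:Ty}
Let $\rho<1$ and let $T_k(y)$ be the stationary sojourn time of a class-$k$ customer with requirement $y$. There are constants $C,\theta>0$ such that
\[
P\{T_k(y)>x\}\le Ce^{-\theta x/y}\qquad\text{for all }x,y>0 .
\]
\end{theorem}

By Theorem~\ref{thm:N} the tail bound in (ii) always holds, so Corollary~\ref{cor:conj} already follows from Theorem~\ref{thm:N} and the quoted result (ii). We do not use that result; the proof of Theorem~\ref{thm:tail} below is self-contained.

\begin{theorem}[Converse]\label{thm:conv}
If $\rho<1$ and $P\{T_k>x\}$ is IRV, then \eqref{eq:main} holds and $B_k$ is IRV. Consequently $T_k$ is regularly varying of index $\nu$ if and only if $B_k$ is, and then \eqref{eq:main} holds.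
\end{theorem}

\begin{theorem}[Classification]\label{thm:class}
Let $F$ be a distribution on $(0,\infty)$ with finite mean and unbounded support. Then \eqref{eq:main} holds for class $k$ in every stable DPS queue with $B_k\sim F$ if and only if $F$ is IRV. If $F$ is not IRV then, for any weights $w_1,w_2>0$, there is a stable two-class DPS queue with $B_1\sim F$ and $EB_2<\infty$ for which \eqref{eq:main} fails for class $1$.
\end{theorem}

Theorem~\ref{thm:class} makes no claim about the exact class of laws $F$ when $E[B^{1+\eta}]<\infty$ is imposed in addition.

\subsection{The method}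

Seen in a suitable clock, the DPS queue is a branching process: each customer is an individual whose lifetime is proportional to its requirement and whose children are the arrivals attributed to it (Section~\ref{sec:branch}). In this clock the weights only set individual rates, and the interaction between customers disappears. The obstacle is that with heavy-tailed requirements the total progeny is heavy-tailed. What saves us is that the exponential moments of $N$ are controlled by an \emph{integral over time} of $Ee^{\theta Z(s)}-1$, where $Z(s)$ is the size at age $s$ of the family of one newly arrived customer, and that this integral satisfies a closed inequality in which only means of requirements and lifetimes appear. Section~\ref{sec:one} illustrates this for one class, where everything can be computed; Section~\ref{sec:exp} does the general case and proves Theorems~\ref{thm:N} and~\ref{thm:Ty}. Section~\ref{sec:lln} contains the law of large numbers. Section~\ref{sec:tail} proves Theorem~\ref{thm:tail}, hence the conjecture, and the converse, Theorem~\ref{thm:conv}. Section~\ref{sec:class} proves Theorem~\ref{thm:class}.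

\section{The queue as a branching process}\label{sec:branch}

\subsection{The time change}

Attribute each arrival to one of the customers present, chosen with probability proportional to the weights. If the total weight present is $V$, a class-$i$ customer then receives arrivals at rate $\lambda w_i/V$ and service at rate $w_i/V$. Both rates depend on the other customers only through $V$; if we run a clock $s$ with $dt=V\,ds$, the rates become $\lambda w_i$ and $w_i$, and the customers no longer interact. This suggests the following construction.

Start from a finite configuration $(i_m,r_m)$, $m=1,\dots,n$, of customers given by class and residual requirement. Initial individual $m$ has class $i_m$ and lives for time $r_m/w_{i_m}$. Every individual of class $i$, while alive, gives birth at the points of an independent Poisson process of rate $w_i\lambda$. Each newborn independently gets class $J$ and, given $J=j$, a requirement distributed as $B_j$, and lives for its requirement divided by $w_j$. (Requirement $0$ is allowed; such an individual disappears at once and affects nobody, and a busy period that it starts has length $0$.) Let $V(s)$ be the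 total weight of the individuals alive at time $s$ and $\tau(s)=\int_0^sV(u)\,du$.

An individual of class $i$ with requirement $r$ has on average $w_i\lambda\cdot r/w_i=\lambda r$ children. Hence a newborn has on average $\lambda EB=\rho<1$ children, and the expected size of the $n$th generation descending from it is $\rho^n$. Each initial individual has finitely many children, so the total population is a.s.\ finite.

\begin{lemma}\label{lem:clock}
In the clock $t=\tau(s)$, the living individuals, with residual requirements $w_i\times(\text{remaining life})$, form the DPS queue started from the given configuration, until it first empties.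
\end{lemma}

\begin{proof}
At time $0$ or at a birth epoch $s_0$, condition on all births up to $s_0$ and on the classes and requirements of all individuals born so far. Until the next birth, $V$ evolves deterministically, and the superposition of the birth processes of the living individuals has rate $\lambda V(s)$. Hence the next birth occurs when $\tau(s)-\tau(s_0)$ reaches an independent exponential variable of rate $\lambda$, unless the population dies out before. The newborn has class $j$ with probability $\lambda_j/\lambda$ and a fresh independent requirement. Between births, the residual requirement of a class-$i$ individual decreases at rate $w_i$ per unit of $s$, that is, at rate $w_i/V$ per unit of $t$. These are the dynamics of the DPS queue with Poisson arrivals.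
\end{proof}

The \emph{clan} of an individual consists of itself and all its descendants. Clans of different initial individuals are independent. The clans of the children of one individual, each followed from its birth, are i.i.d.\ and independent of the birth times. An individual of class $i$ with requirement $r$ contributes $w_i\cdot r/w_i=r$ to $\int_0^\infty V(s)\,ds$; so this integral, taken over a clan, equals the total of its requirements. Let $D$ be this total for a newborn of random class. The requirement of a newborn does not depend on its ancestry, so
\begin{equation}\label{eq:meanclan}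
ED=\sum_{n\ge0}\rho^nEB=\frac{EB}{\gamma},\qquad\text{and the mean total for a given requirement $r$ is}\quad r+\lambda r\,\frac{EB}\gamma=\frac r\gamma .
\end{equation}

We shall repeatedly use two standard formulas. Let $\sigma_1,\sigma_2,\dots$ be the points of a Poisson process of rate $a$ on a bounded interval $I\subset[0,s]$, and let $Z_1,Z_2,\dots$ be i.i.d.\ copies, independent of the points, of a nonnegative process $Z$ on $[0,\infty)$. Given their number, the points are distributed as independent uniform points of $I$; hence
\begin{equation}\label{eq:poisson}
E\sum_iZ_i(s-\sigma_i)=a\int_IE Z(s-u)\,du,\qquad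
E\exp\Bigl(\theta\sum_iZ_i(s-\sigma_i)\Bigr)=\exp\Bigl(a\int_I\bigl(Ee^{\theta Z(s-u)}-1\bigr)du\Bigr)
\end{equation}
for real $\theta$, where for $\theta>0$ both sides of the second formula may be infinite.

\subsection{The stationary queue and what an arrival sees}

Let $X(t)$ be the configuration (classes and residual requirements) at time $t$. It regenerates whenever the system empties. A \emph{cycle} is an idle period, which is exponential of rate $\lambda$, followed by the busy period that the next arrival starts. This busy period is governed by the clan of one newborn of random class, so by Lemma~\ref{lem:clock} its length is distributed as $D$, and the mean cycle length is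
\[
\frac1\lambda+\frac{EB}\gamma=\frac{\gamma+\rho}{\lambda\gamma}=\frac1{\lambda\gamma}.
\]
The cycle length has an independent exponential summand, so it is spread out, and the standard limit theorem for regenerative processes shows that $X(t)$ converges to its stationary law
\begin{equation}\label{eq:pi}
\pi(\cdot)=\lambda\gamma\,E\int_0^{\mathrm{cycle}}1\{X(t)\in\cdot\}\,dt .
\end{equation}

Class-$k$ arrivals form a Poisson process of rate $\lambda_k$ with respect to the history, $X(t-)$ is predictable, and the end of a cycle is a stopping time. Hence
\[
E\sum_{\text{class-}k\text{ arrivals in cycle}}1\{X(t-)\in\cdot\}=\lambda_kE\int_0^{\mathrm{cycle}}1\{X(t)\in\cdot\}\,dt .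
\]
Dividing by the mean number $\lambda_k/(\lambda\gamma)$ of class-$k$ arrivals per cycle, we see that a stationary class-$k$ arrival finds a configuration with law $\pi$. This configuration is independent of the arrival's own requirement and of all later arrivals.

\subsection{The tagged customer}

For a class $j$, consider an \emph{immortal} individual of class $j$, which lives forever and gives birth at rate $w_j\lambda$. Let $V_j^*(s)$ be the total weight of its descendants alive at time $s$, and put
\begin{equation}\label{eq:R}
R_j(y)=\int_0^{y/w_j}\bigl(w_j+V_j^*(s)\bigr)\,ds=y+\int_0^{y/w_j}V_j^*(s)\,ds .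
\end{equation}
An individual with requirement $y$ dies at age $y/w_j$ and until then behaves like the immortal one. So $R_j(y)$ is distributed as the work done, during the life of a class-$j$ individual of requirement $y$, on its clan.

\begin{lemma}\label{lem:tagged}
Let a tagged class-$k$ customer arrive to the stationary queue, and let $V^0(s)$ be the total weight of the living members of the clans of the customers it finds. Put
\begin{equation}\label{eq:T}
T(y)=R_k(y)+\int_0^{y/w_k}V^0(s)\,ds ,
\end{equation}
with $V^0$ and $V^*_k$ independent. Then $T(\cdot)$ is nondecreasing, $T_k(y)$ is distributed as $T(y)$, and $T_k$ is distributed as $T(B_k)$ with $B_k$ independent of $T(\cdot)$.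
\end{lemma}

\begin{proof}
The integrands in \eqref{eq:R} and \eqref{eq:T} are nonnegative, so $T(\cdot)$ is nondecreasing. A tagged individual with requirement $y$ dies at $s=y/w_k$, and before that time the total weight present is $w_k+V_k^*(s)+V^0(s)$. By Lemma~\ref{lem:clock} it departs at real time $\tau(y/w_k)=T(y)$. The process $T(\cdot)$ is built from the configuration found, the births of the immortal individual and the clans, without using the requirement of the tagged customer; as noted above, that requirement is independent of the configuration found and of all later arrivals. So $B_k$ can be taken independent of $T(\cdot)$.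
\end{proof}

The point of Lemma~\ref{lem:tagged} is that one nondecreasing process $T(\cdot)$ serves all requirements at once.

\section{One class, by hand}\label{sec:one}

This section is only an illustration; nothing in it is used later. Let $K=1$ and $w_1=1$, so that all customers share the server equally. Let $Z(s)$ be the number of individuals alive at age $s$ in the clan of a newborn. Then $V=Z$, and \eqref{eq:meanclan} reads $E\int_0^\infty Z(s)\,ds=EB/\gamma$: the time integral of the population has finite mean without any second moment. We now compute exponential functionals in the same integrated form.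

Let $z=e^\theta\in(0,1)$; then nothing can diverge. Put $g(s)=Ez^{Z(s)}-1\in[-1,0]$, $\Gamma(s)=\int_0^sg(u)\,du$ and $G=\Gamma(\infty)$, which is finite since $1-z^n\le|\theta|n$. Condition on the lifetime $B$ of the ancestor: it is alive at age $s$ if $B>s$, and its children are born at rate $\lambda$ during $[0,B\wedge s]$. By \eqref{eq:poisson},
\[
1+g(s)=E\bigl[z^{1\{B>s\}}e^{\lambda(\Gamma(s)-\Gamma(s-B\wedge s))}\bigr]
= z\,P\{B>s\}\,e^{\lambda\Gamma(s)}+E\bigl[1\{B\le s\}e^{\lambda(\Gamma(s)-\Gamma(s-B))}\bigr].
\]
With $\psi=e^{-\lambda\Gamma}$ we have $\psi'=-\lambda g\psi$ almost everywhere, and multiplication by $\psi(s)$ makes the equation linear: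
\[
\psi(s)-\lambda^{-1}\psi'(s)=z\,P\{B>s\}+E\bigl[\psi(s-B);B\le s\bigr].
\]
Integrate over $[0,S]$. Since $\int_0^SE[\psi(s-B);B\le s]\,ds=\int_0^S\psi(u)P\{B\le S-u\}\,du$, this gives
\[
\int_0^S\psi(S-v)P\{B>v\}\,dv+\frac{1-\psi(S)}\lambda=z\int_0^SP\{B>s\}\,ds .
\]
Now let $S\to\infty$. As $\psi$ is bounded with limit $\psi(\infty)=e^{-\lambda G}$, dominated convergence yields $\psi(\infty)EB+(1-\psi(\infty))/\lambda=zEB$, that is,
\[
e^{\lambda G}=\frac{1-\rho}{1-\rho z} .
\]
Only the mean of $B$ has survived. To return to the queue, use \eqref{eq:pi} with $dt=Z\,ds$. By dominated convergence $dG/d\theta=E\int_0^\infty Zz^{Z}\,ds$, so $\lambda E\int_0^\infty Zz^Z\,ds=\rho z/(1-\rho z)$, and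
\[
Ez^N=1+\lambda\gamma\,E\int_0^\infty Z\,(z^{Z}-1)\,ds=1+\gamma\,\frac{\rho z}{1-\rho z}-\rho=\frac{1-\rho}{1-\rho z}.
\]
So $P\{N=n\}=(1-\rho)\rho^n$. In this case $N$ is exactly geometric, however heavy the tail of $B$.

With unequal weights the exponent in the recursion carries the weight of the ancestor's class, so the required factor $\psi$ would depend on that class, and this linearization is lost. What persists is the structure: a recursion for $g$ that closes after integration over $s$ and sees lifetimes only through their means. Replacing the identity by an inequality is the task of the next section.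

\section{Exponential moments}\label{sec:exp}

\subsection{The integrated population}

Return to the general queue. Let $Z(s)$ be the number of individuals alive at age $s$ in the clan of a newborn of random class. Put
\[
g_\theta(s)=Ee^{\theta Z(s)}-1,\qquad L=B_J/w_J,\qquad \ell=EL<\infty ,
\]
so $L$ is the lifetime of the newborn. We call a pair $(\delta,\theta)$ of positive numbers \emph{admissible} if
\begin{equation}\label{eq:adm}
e^\delta\rho<1\qquad\text{and}\qquad e^\delta(e^\theta-1)\,\ell\le(1-e^\delta\rho)\,\frac{\delta}{\lambda\bar w}.
\end{equation}
Since $\rho<1$ and $\ell<\infty$, every small $\delta>0$ satisfies the first condition, and then all small $\theta>0$ satisfy the second.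

The observation that makes the recursion close is this. If $G=\int_0^\infty g_\theta$ is finite, then the children of an ancestor contribute to $Ee^{\theta Z(s)}$ a factor at most $e^{\bar w\lambda G}$, \emph{no matter how long the ancestor lives}, because the exponent is an integral of $g_\theta$ over the children's ages. So a heavy-tailed lifetime does no harm. Since an inequality for $G$ in terms of itself says nothing if $G=\infty$, we build up the clan generation by generation.

\begin{lemma}\label{lem:G}
If $(\delta,\theta)$ is admissible, then $\lambda\bar w\int_0^\infty g_\theta(s)\,ds\le\delta$.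
\end{lemma}

\begin{proof}
Let $Z^{(n)}$ count only generations $0,\dots,n$, and put $g_n(s)=Ee^{\theta Z^{(n)}(s)}-1$, $G_n=\int_0^\infty g_n(s)\,ds$ and $G^*=\delta/(\lambda\bar w)$. We show $G_n\le G^*$ by induction. First,
\[
G_0=(e^\theta-1)\int_0^\infty P\{L>s\}\,ds=(e^\theta-1)\ell\le G^*
\]
by \eqref{eq:adm}. Suppose $G_n\le G^*$. Given $(J,L)$, the ancestor's children are born at rate $w_J\lambda$ on $[0,L)$ and have i.i.d.\ clans, so \eqref{eq:poisson} gives
\[
1+g_{n+1}(s)=E\bigl[e^{\theta1\{L>s\}}e^{a(s)}\bigr],\qquad a(s)=w_J\lambda\int_0^{L\wedge s}g_n(s-u)\,du .
\]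
Here $0\le a(s)\le\bar w\lambda G_n\le\delta$, hence $e^{a(s)}-1\le e^\delta a(s)$ and
\[
e^{\theta1\{L>s\}}e^{a(s)}-1=(e^\theta-1)1\{L>s\}e^{a(s)}+\bigl(e^{a(s)}-1\bigr)\le e^\delta(e^\theta-1)1\{L>s\}+e^\delta a(s).
\]
Take expectations and integrate over $s$. By Fubini's theorem $\int_0^\infty a(s)\,ds=w_J\lambda L\,G_n$, and $E[w_J\lambda L]=\lambda EB=\rho$. Therefore
\[
G_{n+1}\le e^\delta(e^\theta-1)\ell+e^\delta\rho\,G_n\le(1-e^\delta\rho)G^*+e^\delta\rho\,G^*=G^* .
\]
Since $Z^{(n)}\uparrow Z$, monotone convergence proves the lemma.
\end{proof}

\subsection{The queue length: proof of Theorem~\ref{thm:N}}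

The time change $dt=V\,ds$ brings in a factor $V$, which we absorb by doubling $\theta$. Choose $\delta,\theta>0$ such that $(\delta,2\theta)$ is admissible. A busy period is governed by the clan of a newborn of random class, $V\le\bar wZ$, and for $z\ge0$
\[
z\,(e^{\theta z}-1)\le\theta^{-1}e^{\theta z}(e^{\theta z}-1)\le\theta^{-1}(e^{2\theta z}-1).
\]
Idle periods contribute nothing to the cycle average of $e^{\theta N}-1$. So \eqref{eq:pi}, Lemma~\ref{lem:clock} and Lemma~\ref{lem:G} give
\[
Ee^{\theta N}-1=\lambda\gamma\,E\int_0^\infty V(s)\bigl(e^{\theta Z(s)}-1\bigr)ds\le\frac{\lambda\gamma\bar w}\theta\int_0^\infty g_{2\theta}(s)\,ds\le\frac{\gamma\delta}\theta<\infty .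
\]
By Markov's inequality $P\{N>n\}\le(1+\gamma\delta/\theta)e^{-\theta n}$.\qed

\subsection{The sojourn time given the requirement: proof of Theorem~\ref{thm:Ty}}

In the branching clock a customer of requirement $y$ stays for the fixed time $y/w_k$, and its real sojourn time is the integral of the total weight over this time. It therefore suffices to bound an exponential moment of the population around it, uniformly in $s$.

By Theorem~\ref{thm:N} there is $\theta_0>0$ with $Ee^{\theta_0N}<\infty$. Choose an admissible pair $(\delta,\theta_1)$ with $\delta,\theta_1\le\theta_0/2$. Let $U(s)$ be the number of individuals other than the tagged one that are alive at time $s$ in Lemma~\ref{lem:tagged}, where the tagged individual is taken immortal. We bound $Ee^{\theta_1U(s)}$ clan by clan.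
\begin{itemize}
\item By \eqref{eq:poisson} and Lemma~\ref{lem:G}, the descendants of the tagged individual contribute the factor
$\exp\bigl(w_k\lambda\int_0^sg_{\theta_1}(s-u)\,du\bigr)\le e^\delta$.
\item A customer of class $i$ found on arrival counts for at most one individual, and its children are born at rate $w_i\lambda$ on an initial interval. So its clan contributes at most
$e^{\theta_1}\exp\bigl(w_i\lambda\int_0^\infty g_{\theta_1}\bigr)\le e^{\theta_1+\delta}$, \emph{whatever its residual requirement}.
\end{itemize}
Given the configuration found, all these clans are independent. Since the number of customers found is distributed as $N$,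
\[
Ee^{\theta_1U(s)}\le e^\delta Ee^{(\theta_1+\delta)N}\le e^\delta Ee^{\theta_0N}=:C_1\qquad\text{for all }s\ge0 .
\]
Now $T(y)\le\int_0^{y/w_k}(w_k+\bar wU(s))\,ds$. With $\theta=\theta_1w_k/\bar w$ this becomes
\[
\theta\,\frac{T(y)}y\le\frac{w_k}y\int_0^{y/w_k}\bigl(\theta+\theta_1U(s)\bigr)\,ds .
\]
The right side is an average over $s$, so Jensen's inequality gives $Ee^{\theta T(y)/y}\le e^\theta C_1$. Since $T_k(y)$ is distributed as $T(y)$, Markov's inequality proves Theorem~\ref{thm:Ty} with $C=e^\theta C_1$.\qed

\section{The law of large numbers}\label{sec:lln}

The next lemma makes the heuristic $T(y)\approx y/(1-\rho)$ precise. In the branching picture, the clan of an individual with requirement $y$ has mean total requirement $y/\gamma$, and the lemma says that for large $y$ nearly that much work is done on the clan while the individual itself lives. Parts (a) and (b) do not involve the stationary queue; we use them in Section~\ref{sec:class} for other classes and other systems.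

\begin{lemma}\label{lem:lln}
In every stable DPS queue, for every class $j$,
\begin{enumerate}
\item[(a)] $E R_j(y)\le y/\gamma$ for all $y>0$;
\item[(b)] $R_j(y)/y\to1/\gamma$ in probability as $y\to\infty$;
\item[(c)] $T(y)/y\to1/\gamma$ in probability as $y\to\infty$, where $T$ is the process in \eqref{eq:T} for the tagged class $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma_1<\sigma_2<\cdots$ be the birth times of the children of an immortal class-$j$ individual, a Poisson process of rate $w_j\lambda$. Let $V_i$ be the weight process of the $i$th child's clan and $D_i=\int_0^\infty V_i(s)\,ds$; the $D_i$ are i.i.d.\ copies of $D$. Then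
\[
A(h):=\int_0^hV_j^*(s)\,ds=\sum_{\sigma_i\le h}\int_0^{h-\sigma_i}V_i(u)\,du\ \le\ S(h):=\sum_{\sigma_i\le h}D_i .
\]
By \eqref{eq:poisson} and \eqref{eq:meanclan}, $ES(h)=w_j\lambda h\,EB/\gamma=w_jh\rho/\gamma$. With $h=y/w_j$ this gives $ER_j(y)\le y+y\rho/\gamma=y/\gamma$, which is (a).

By the law of large numbers, $S(h)/h\to w_j\rho/\gamma$ almost surely. The missing part is small: with $e(u)=E\int_u^\infty V_1(s)\,ds$, \eqref{eq:poisson} gives
\[
E[S(h)-A(h)]=w_j\lambda\int_0^he(u)\,du=o(h),
\]
because $e(u)\to0$ by dominated convergence, as $ED<\infty$. So $A(h)/h\to w_j\rho/\gamma$ in probability, and $R_j(y)/y=1+A(y/w_j)/y\to1+\rho/\gamma=1/\gamma$. This is (b).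

Finally $0\le\int_0^{y/w_k}V^0\le D_0:=\int_0^\infty V^0(s)\,ds$. This is the total requirement in finitely many a.s.\ finite clans, so $D_0<\infty$ a.s.\ and $D_0/y\to0$. Now (c) follows from (b) with $j=k$ and \eqref{eq:T}.
\end{proof}

\section{Tail equivalence}\label{sec:tail}

Write $\bar F(x)=P\{B_k>x\}$.

\subsection{Small customers do not matter}

We must show that $\{T_k>x\}$ is rarely caused by a customer with $B_k\le\varepsilon x$. Theorem~\ref{thm:Ty} bounds the probability by an exponential in $x/B_k$, which beats every power of $x/B_k$, and dominated variation bounds the increase of the tail from $x$ to smaller arguments by a power. We state the result with a function $H$ that need not be $\bar F$, because the converse needs $H(x)=P\{T_k>x\}$.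

\begin{lemma}\label{lem:small}
Let $H$ be nonincreasing, positive and DV. There are $\kappa_0,C,x_0>0$ with
\begin{equation}\label{eq:potter}
H(u)\le C(x/u)^{\kappa_0}H(x)\qquad\text{for }x_0\le u\le x .
\end{equation}
If moreover $\bar F(u)\le C'H(u)$ for some constant $C'$ and all large $u$, then
\[
\lim_{\varepsilon\downarrow0}\ \limsup_{x\to\infty}\ \frac{P\{T_k>x,\,B_k\le\varepsilon x\}}{H(x)}=0 .
\]
\end{lemma}

\begin{proof}
Choose $M>1$ and $x_0>0$ with $H(v)\le MH(2v)$ for $v\ge x_0$. For $x_0\le u\le x$ let $m=\lfloor\log_2(x/u)\rfloor$, so that $2^{m+1}u>x$. Then
\[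
H(u)\le M^{m+1}H(2^{m+1}u)\le M^{m+1}H(x)\le M(x/u)^{\log_2M}H(x),
\]
which is \eqref{eq:potter} with $\kappa_0=\log_2M$ and $C=M$.

Fix $\kappa>\kappa_0$ and enlarge $x_0$ so that $\bar F\le C'H$ on $[x_0,\infty)$. Let $0<\varepsilon\le1$ and $\varepsilon x\ge x_0$. Below, $C_2,C_3$ and $C_4$ do not depend on $x$ or $\varepsilon$. A customer with requirement $0$ has sojourn time $T(0)=0$. By Lemma~\ref{lem:tagged}, Theorem~\ref{thm:Ty} and the bound $e^{-u}\le c_\kappa u^{-\kappa}$ for $u>0$,
\begin{align*}
P\{T_k>x,\,B_k\le\varepsilon x\}&\le C_2x^{-\kappa}E[B_k^\kappa;\,B_k\le\varepsilon x]\le C_2x^{-\kappa}E[(B_k\wedge\varepsilon x)^\kappa]\\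
&=C_2x^{-\kappa}\,\kappa\int_0^{\varepsilon x}u^{\kappa-1}\bar F(u)\,du\le C_2x^{-\kappa}\Bigl(x_0^\kappa+\kappa\int_{x_0}^{\varepsilon x}u^{\kappa-1}\bar F(u)\,du\Bigr).
\end{align*}
By $\bar F\le C'H$ and \eqref{eq:potter}, the integral term contributes at most
\[
C_3\,x^{-\kappa}x^{\kappa_0}H(x)\int_0^{\varepsilon x}u^{\kappa-\kappa_0-1}\,du=C_4\,\varepsilon^{\kappa-\kappa_0}H(x).
\]
Finally $x^{-\kappa}=o(H(x))$, since \eqref{eq:potter} with $u=x_0$ gives $H(x)\ge C^{-1}H(x_0)(x_0/x)^{\kappa_0}$.
\end{proof}

\subsection{Two inequalities}

Let $\delta>0$. By Lemma~\ref{lem:tagged} (independence of $B_k$ and $T(\cdot)$, monotonicity of $T(\cdot)$) and Lemma~\ref{lem:lln}(c),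
\begin{equation}\label{eq:L}
P\{T_k>x\}\ge\bar F(\gamma(1+\delta)x)\,P\{T(\gamma(1+\delta)x)>x\}=\bar F(\gamma(1+\delta)x)\,(1-o(1)).
\end{equation}
For $0<\delta<1$ and $0<\varepsilon<\gamma(1-\delta)$, distinguish whether $B_k$ lies in $(\gamma(1-\delta)x,\infty)$, in $(\varepsilon x,\gamma(1-\delta)x]$ or in $[0,\varepsilon x]$:
\begin{equation}\label{eq:U}
P\{T_k>x\}\le\bar F(\gamma(1-\delta)x)+\bar F(\varepsilon x)\,P\{T(\gamma(1-\delta)x)>x\}+P\{T_k>x,\,B_k\le\varepsilon x\},
\end{equation}
and $P\{T(\gamma(1-\delta)x)>x\}\to0$, again by Lemma~\ref{lem:lln}(c).

\subsection{Proof of Theorem~\ref{thm:tail} and Corollary~\ref{cor:conj}}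

Let $\bar F$ be IRV, hence DV. By \eqref{eq:L},
\[
\liminf_{x\to\infty}\frac{P\{T_k>x\}}{\bar F(\gamma x)}\ge\liminf_{x\to\infty}\frac{\bar F(\gamma(1+\delta)x)}{\bar F(\gamma x)},
\]
and the right side tends to $1$ as $\delta\downarrow0$ by IRV. For the upper bound divide \eqref{eq:U} by $\bar F(\gamma x)$. The middle term tends to $0$ because $\bar F(\varepsilon x)/\bar F(\gamma x)$ is bounded by DV. The last term vanishes as $x\to\infty$ and then $\varepsilon\downarrow0$, by Lemma~\ref{lem:small} with $H=\bar F$ and $\bar F(x)\le\bar F(\gamma x)$. Hence
\[
\limsup_{x\to\infty}\frac{P\{T_k>x\}}{\bar F(\gamma x)}\le\limsup_{x\to\infty}\frac{\bar F(\gamma(1-\delta)x)}{\bar F(\gamma x)},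
\]
which tends to $1$ as $\delta\downarrow0$. This is \eqref{eq:main}. Regularly varying tails are IRV, so the corollary follows.\qed

\begin{remark}
The proof uses IRV only for shifts $1\pm\delta$ of the argument, which the law of large numbers leaves undetermined, and DV for the small customers. The other classes enter only through Theorem~\ref{thm:Ty} and Lemma~\ref{lem:lln}, and these require nothing of them but finite means.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:conv}}

Let $H(x)=P\{T_k>x\}$ be IRV, hence DV. By \eqref{eq:L} with $\delta=1$, for large $v$ we have $\bar F(v)\le2H(v/(2\gamma))\le C'H(v)$. So in \eqref{eq:U} the middle term is at most $C'H(\varepsilon x)\,o(1)=o(H(x))$, and Lemma~\ref{lem:small} applies to the last term. Letting $x\to\infty$ and then $\varepsilon\downarrow0$, we get $H(x)(1-o(1))\le\bar F(\gamma(1-\delta)x)$ for each $\delta\in(0,1)$; in particular $B_k$ has unbounded support. Substitute $x/(1-\delta)$ for $x$ here and $x/(1+\delta)$ for $x$ in \eqref{eq:L}: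
\[
(1-o(1))\,H\Bigl(\frac x{1-\delta}\Bigr)\le\bar F(\gamma x)\le(1+o(1))\,H\Bigl(\frac x{1+\delta}\Bigr).
\]
Let $x\to\infty$ and then $\delta\downarrow0$. Since $H$ is IRV, $\bar F(\gamma x)\sim H(x)$, which is \eqref{eq:main}. Thus $\bar F$ inherits from $H$ the property IRV, or regular variation with the same index. Conversely, if $B_k$ is regularly varying of index $\nu$, then \eqref{eq:main} holds by Theorem~\ref{thm:tail}, and $T_k$ is regularly varying of index $\nu$.\qed

\section{Intermediate regular variation cannot be relaxed}\label{sec:class}

We prove Theorem~\ref{thm:class}. The ``if'' part is Theorem~\ref{thm:tail}. For the rest, let $F$ be not IRV, with tail $\bar F$, and fix $w_1,w_2>0$. Class $1$ has $B_1\sim F$, and we construct $B_2$. Throughout, $T$ is the process \eqref{eq:T} for $k=1$ in the queue under construction, and we find $y_n\to\infty$ such that \eqref{eq:main} fails for class $1$ along $x_n=y_n/\gamma$; note $\gamma x_n=y_n$.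

There are two ways to fail. If $F$ is not even DV, requirements slightly below $y_n$ can be far more likely than requirements above $y_n$, and it is enough that class $2$ occasionally lifts the sojourn time of such a customer above $x_n$: we arrange that a lift has probability of order $2^{-n}$, while the tail gains a factor $4^n$. If $F$ is DV but not IRV, we find $y_n$ such that the tail drops by a fixed factor between $y_n$ and $(1+\delta_n)y_n$, with $\delta_n\to0$. We then arrange that a customer with requirement up to $(1+\delta_n)y_n$ usually sees slightly less than the full load $\rho$ and departs before $x_n$.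

\subsection{Case I: $F$ is not DV}

\textit{Construction.} Now $\limsup_x\bar F((1-\delta)x)/\bar F(x)=\infty$ for every $\delta\in(0,1)$, since a finite value could be iterated to give DV. Fix $\delta\in(0,\frac12)$ with
\begin{equation}\label{eq:short}
\frac{3\delta}{w_2}\le\frac{1-\delta}{2w_1},
\end{equation}
and choose $1\le y_1<y_2<\cdots\to\infty$ with $3\delta y_1>1$ and $\bar F((1-\delta)y_n)\ge4^n\bar F(y_n)$. Let
\[
z_n=3\delta y_n,\qquad q_n=2^{-n}/y_n,\qquad P\{B_2=z_n\}=q_n\ (n\ge1),\qquad P\{B_2=1\}=1-\sum_nq_n .
\]
Then $\sum_nq_n\le1$ and $EB_2\le1+3\delta$. Choose $\lambda_1,\lambda_2>0$ with $\rho<1$. Put $h_n=(1-\delta)y_n/w_1$, the lifetime of a class-$1$ individual of requirement $(1-\delta)y_n$, and call class-$2$ individuals of requirement $z_n$ \emph{level $n$}.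

\textit{The lifting event.} Let $E_n$ be the event that the immortal tagged individual bears a level-$n$ child in $[0,h_n/4]$. Such children are born at rate $w_1\lambda_2q_n$, and $w_1\lambda_2q_nh_n/4=\lambda_22^{-n}(1-\delta)/4$. From $1-e^{-u}\ge u/(1+u)$ we get
\[
P(E_n)\ge c\,2^{-n},\qquad c=\frac{\lambda_2(1-\delta)}{4(1+\lambda_2)} .
\]
On $E_n$, the first such child lives for $z_n/w_2\le h_n/2$ by \eqref{eq:short}, so its whole life falls in $[0,h_n]$. During its life its clan contributes to $T((1-\delta)y_n)$ a variable $C_n$ that, given $E_n$, is distributed as $R_2(z_n)$; so, given $E_n$, $C_n/z_n\to1/\gamma$ in probability by Lemma~\ref{lem:lln}(b).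

\textit{The other children.} Let $A_n'$ be the contribution, up to time $h_n$, of the clans of the tagged individual's children that are not of level $n$. By \eqref{eq:meanclan}, the clans of its level-$n$ children contribute in mean at most
\[
w_1h_n\lambda_2q_n\cdot\frac{z_n}\gamma=O(2^{-n}y_n)=o(y_n).
\]
Subtracting this contribution from $R_1((1-\delta)y_n)-(1-\delta)y_n$ and using Lemma~\ref{lem:lln}(b), we obtain $A_n'/((1-\delta)y_n)\to1/\gamma-1=\rho/\gamma$ in probability. By Poisson thinning, $A_n'$ is independent of $E_n$ and of the clan of the first level-$n$ child.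

\textit{Conclusion.} Conditionally on $E_n$, with probability tending to $1$,
\[
T((1-\delta)y_n)\ge(1-\delta)y_n+A_n'+C_n\ge(1-o(1))\,\frac{(1-\delta)+3\delta}\gamma\,y_n>\frac{y_n}\gamma=x_n .
\]
Hence, for large $n$, by Lemma~\ref{lem:tagged},
\[
P\{T_1>x_n\}\ge\bar F((1-\delta)y_n)\cdot\frac c2\,2^{-n}\ge\frac c2\,2^n\,\bar F(\gamma x_n),
\]
and \eqref{eq:main} fails.

\subsection{Case II: $F$ is DV but not IRV}

\textit{The drops.} The quantity $\limsup_x\bar F((1-\delta)x)/\bar F(x)$ is nondecreasing in $\delta$, and its limit as $\delta\downarrow0$ exceeds $1$. So there is $c>0$ such that it is at least $1+2c$ for every $\delta\in(0,1)$. Applying this with $\delta/(1+\delta)$ in place of $\delta$, we find that for every $\delta>0$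
\begin{equation}\label{eq:drop}
\bar F(x)\ge(1+c)\,\bar F((1+\delta)x)\qquad\text{for arbitrarily large }x .
\end{equation}

\textit{Construction.} Fix $\lambda_1,\lambda_2>0$ with $\lambda_1EB_1+2\lambda_2\le\frac12$, and put for $n\ge1$
\[
r_n=\lambda_22^{-n}\le\tfrac18,\qquad\delta_n=r_n/2 .
\]
We choose $z_1=4$, $y_1$, $z_2$, $y_2,\dots$ recursively, with $z_1<z_2<\cdots$, and set $q_m=2^{-m}/z_m$ and
\[
P\{B_2=z_m\}=q_m\ (m\ge1),\qquad P\{B_2=1\}=1-\sum_mq_m .
\]
All $z_m\ge4$, so $\sum_mq_m\le\frac14$; also $EB_2\le1+\sum_m2^{-m}=2$ and hence $\rho\le\frac12$. Call class-$2$ individuals of requirement $z_m$ \emph{level $m$}; together, levels $m>n$ bring load $\lambda_2\sum_{m>n}z_mq_m=r_n$. The idea is to choose $z_{n+1}$ so large that on the scale $y_n$ these levels are usually not seen.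

Given $z_1,\dots,z_n$, let $\Sigma_n$ be the system with the same $\lambda_1,\lambda_2,w_1,w_2$ and $B_1$, in which the class-$2$ requirement is $z_m$ with probability $q_m$ for $m\le n$, and $1$ with probability $1-\sum_{m\le n}q_m$. Its load $\rho^{(n)}$ is also at most $\frac12$. Let $R^{(n)}(y)$ be the variable $R_1(y)$ of $\Sigma_n$. By Lemma~\ref{lem:lln}(b) there is $Y_n$, depending only on $\Sigma_n$ and $n$, with
\begin{equation}\label{eq:Yn}
P\Bigl\{R^{(n)}(y)>\Bigl(1+\frac{r_n}8\Bigr)\frac y{1-\rho^{(n)}}\Bigr\}\le\frac1n\qquad\text{for }y\ge Y_n .
\end{equation}
Using \eqref{eq:drop}, choose $y_n\ge\max(Y_n,4^n)$ with $\bar F(y_n)\ge(1+c)\bar F((1+\delta_n)y_n)$. Then put $z_{n+1}=\max(y_n,z_n+1)$.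

\textit{The missing load.} Consider now the final system, with $\gamma=1-\rho\in[\frac12,1]$. Put $q_{>n}=\sum_{m>n}q_m\le2^{-n}/z_{n+1}$. Since $\lambda_2q_{>n}\le r_n/z_{n+1}\le r_n/4$,
\begin{equation}\label{eq:missing}
1-\rho^{(n)}=\gamma+\lambda_2\sum_{m>n}z_mq_m-\lambda_2q_{>n}=\gamma+r_n-\lambda_2q_{>n}\ge\gamma+\tfrac34r_n .
\end{equation}

\textit{Coupling.} We couple the variables $R_1$ of the final system with the variables $R^{(n)}$. Start from the descendants of an immortal class-$1$ individual in $\Sigma_n$. Mark each newborn of class $2$ and requirement $1$ independently with probability $q_{>n}/(1-\sum_{m\le n}q_m)$. Replace each marked individual, together with its clan, by an individual of level $m>n$, chosen with probability $q_m/q_{>n}$, and a clan of it taken independently from the final system. A newborn of class $2$ then has requirement $z_m$ with probability $q_m$ for every $m\ge1$, and $1$ otherwise, so the result is the descendant process in the final system. The two processes coincide until the first birth of a marked individual.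

In $\Sigma_n$, marked individuals are born at rate $\lambda_2q_{>n}$ times the total weight $w_1+V_1^*(s)$ present. Put $y_n'=(1+\delta_n)y_n$ and recall \eqref{eq:R}. By Lemma~\ref{lem:lln}(a) for $\Sigma_n$, the expected number of marked births before age $y_n'/w_1$ is at most
\[
\lambda_2q_{>n}\,ER^{(n)}(y_n')\le\lambda_2q_{>n}\,\frac{(1+\delta_n)y_n}{1-\rho^{(n)}}\le4\lambda_22^{-n}\,\frac{y_n}{z_{n+1}}\le4\lambda_22^{-n}\to0 .
\]
So $R_1(y_n')=R^{(n)}(y_n')$ with probability tending to $1$. Take $V^0$ of the final system independent of this coupling, and let $D_0=\int_0^\infty V^0$ as in the proof of Lemma~\ref{lem:lln}. By \eqref{eq:T}, with probability tending to $1$ we have $T(y_n')\le R^{(n)}(y_n')+D_0$ and, by \eqref{eq:Yn} and \eqref{eq:missing},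
\[
R^{(n)}(y_n')\le\frac{(1+\frac{r_n}8)(1+\frac{r_n}2)\,y_n}{\gamma+\frac34r_n}\le\frac{y_n}\gamma\cdot\frac{1+0.65\,r_n}{1+0.75\,r_n}\le\frac{y_n}\gamma\Bigl(1-\frac{r_n}{20}\Bigr).
\]
The second inequality uses $\gamma\le1$ and $(1+\frac r8)(1+\frac r2)=1+\frac58r+\frac{r^2}{16}\le1+0.65\,r$ for $0\le r\le\frac18$. The third holds since the quotient equals $1-0.1\,r_n/(1+0.75\,r_n)$ and $1+0.75\,r_n\le2$. Finally $D_0$ is a.s.\ finite with a law not depending on $n$, and $r_ny_n\ge\lambda_22^n\to\infty$, so $P\{D_0\ge r_ny_n/20\}\to0$. As $\gamma\le1$, we conclude
\begin{equation}\label{eq:early}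
P\{T((1+\delta_n)y_n)>x_n\}\to0 .
\end{equation}

\textit{Conclusion.} For $0<\varepsilon<1$, as in \eqref{eq:U},
\[
P\{T_1>x_n\}\le\bar F((1+\delta_n)y_n)+\bar F(\varepsilon y_n)\,P\{T((1+\delta_n)y_n)>x_n\}+P\{T_1>x_n,\,B_1\le\varepsilon y_n\}.
\]
Divide by $\bar F(y_n)=\bar F(\gamma x_n)$. The first term is then at most $1/(1+c)$ by the choice of $y_n$. The second tends to $0$ by DV and \eqref{eq:early}. Since $\varepsilon y_n\le\varepsilon x_n$ and $\bar F(\gamma x_n)\ge\bar F(x_n)$, the limsup of the third tends to $0$ as $\varepsilon\downarrow0$, by Lemma~\ref{lem:small} with $H=\bar F$. Thus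
\[
\limsup_{n\to\infty}\frac{P\{T_1>x_n\}}{P\{B_1>\gamma x_n\}}\le\frac1{1+c}<1,
\]
and \eqref{eq:main} fails. This proves Theorem~\ref{thm:class}.\qed

\begin{thebibliography}{9}
\bibitem{BPS} ``Beyond Processor Sharing'', \url{https://dna-pubs.cs.columbia.edu/uploads/97764dee-aaf2-40e6-a5ad-47820a84adb4.pdf}.
\end{thebibliography}

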